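# Gorenstein rings with one Hilbert series and no largest Poincaré series

## 1. Two rings with Hilbert series $1+3s+3s^2+s^3$

Let $k$ be any field and consider the two graded rings
$$A=k[x,y,z]/(x^2,y^2,z^2),\qquad B=k[x,y,z]/(xy,\,xz,\,yz,\,x^3-y^3,\,x^3-z^3).$$
Bases, degree by degree, are $1;\ x,y,z;\ xy,xz,yz;\ xyz$ for $A$ and $1;\ x,y,z;\ x^2,y^2,z^2;\ x^3$ for $B$ (in $B$ we have $x^3=y^3=z^3$, so $x^4=xy^3=0$). Both Hilbert series equal $1+3s+3s^2+s^3$. In both rings the socle (the elements killed by $x,y,z$) is one-dimensional, of degree $3$. For $B$: $(ax+by+cz)x=ax^2$ and $(ax^2+by^2+cz^2)x=ax^3$, and likewise for $y,z$, so no nonzero element of degree $1$ or $2$ is in the socle. For $A$ the check is equally short. So $A$ and $B$ are Gorenstein.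

Let us begin resolving the residue field $k$ over $R\in\{A,B\}$. The first map is $R(-1)^3\to R$, $(a,b,c)\mapsto ax+by+cz$, and we want minimal generators of its kernel.

*Linear entries.* The map $R_1^3\to R_2$ is onto, so the kernel has dimension $9-3=6$ for both rings.

*Quadratic entries.* The map $R_2^3\to R_3$ is onto, so the kernel has dimension $9-1=8$ for both rings. How much of it comes from linear entries?

- Over $A$ the linear syzygies include $(x,0,0),(0,y,0),(0,0,z)$ and the Koszul syzygies $(y,-x,0)$, $(z,0,-x)$. Multiples of the first three give the six vectors $(xy,0,0),(xz,0,0),(0,xy,0),(0,yz,0),(0,0,xz),(0,0,yz)$. The multiples $(yz,-xz,0)$ and $(yz,0,-xy)$ of the Koszul ones complete these to $8$ independent vectors. Nothing new is needed.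
- Over $B$ the linear syzygies are spanned by $(y,0,0),(z,0,0),(0,x,0),(0,z,0),(0,0,x),(0,0,y)$. Their multiples span only $(y^2,0,0),(z^2,0,0),(0,x^2,0),(0,z^2,0),(0,0,x^2),(0,0,y^2)$, of dimension $6$. Two new generators are needed, for instance $(x^2,-y^2,0)$ and $(x^2,0,-z^2)$. They are visibly the cubic relations $x^3-y^3$ and $x^3-z^3$.

So with one and the same Hilbert series the resolution of $k$ can be larger or smaller. In homological degree $2$ and internal degree $3$, $B$ has two more generators than $A$. If we fix the Hilbert series and look at all Gorenstein rings that have it, is one of these resolutions the largest?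

## 2. The comparison of Poincaré series

Let $k$ be a field, $Q=k[x_1,\dots,x_n]$ with $\deg x_i=1$, and $\mathfrak m=(x_1,\dots,x_n)$. A graded quotient ring of $Q$ is $R=Q/I$ with $I$ a proper homogeneous ideal. We assume throughout that $I\subseteq\mathfrak m^2$; otherwise $R$ is a quotient of a polynomial ring in fewer variables.

**Definition (graded Poincaré series).** For a finitely generated graded $R$-module $M$, let $\beta^R_{ij}(M)$ be the number of generators of degree $j$ in the $i$th free module of a minimal graded free resolution of $M$ over $R$. Put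
$$P^R_M(s;t)=\sum_{i\ge0}\sum_{j\in\mathbb Z}\beta^R_{ij}(M)\,s^jt^i.$$
We write $P\preceq P'$ if every coefficient of $P$ is at most the corresponding coefficient of $P'$.

In Section 1 the coefficient of $s^3t^2$ in $P^R_k$ is $0$ for $R=A$ and $2$ for $R=B$, so $P^B_k\not\preceq P^A_k$.

**Definition (Gorenstein).** An artinian graded ring $R$ is Gorenstein if its socle $\{r:\mathfrak m r=0\}$ is one-dimensional over $k$; the degree $e$ of the socle is the socle degree. A graded ring $R$ is Gorenstein if it is Cohen–Macaulay and its quotient by a maximal homogeneous regular sequence of positive-degree elements is artinian Gorenstein.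

All $R$ with Hilbert series $h(s)$ have the same Krull dimension $d$, the order of the pole of $h$ at $s=1$. The following is asked in "Maximal Minimal Resolutions" (http://www.math.unl.edu:80/~siyengar2/Papers/MaxMin.pdf).

**Question.** Let $h(s)$ be the Hilbert series of a graded Gorenstein quotient ring of $Q$. Is there a graded Gorenstein quotient $R'$ of $Q$ with Hilbert series $h(s)$ such that $P^R_k\preceq P^{R'}_k$ for every graded Gorenstein quotient $R$ of $Q$ with Hilbert series $h(s)$?

If $d\ge n-2$, all such $R$ are complete intersections whose defining degrees are determined by $h$. They all have the same $P^R_k$, and the answer is yes. The remaining case is $n\ge3$ and $d<n-2$. There the answer is no in general.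

**Theorem 2.1.** Let $\operatorname{char}k=0$, $n=7$ and $h=1+7s+16s^2+16s^3+7s^4+s^5$ (so $d=0$). There is no graded Gorenstein quotient $R'$ of $Q$ with Hilbert series $h$ such that $P^R_k\preceq P^{R'}_k$ for all graded Gorenstein quotients $R$ of $Q$ with Hilbert series $h$.

**Theorem 2.2.** Let $\operatorname{char}k=0$ and
$$h_0=1+5s+12s^2+22s^3+35s^4+49s^5+49s^6+35s^7+22s^8+12s^9+5s^{10}+s^{11}.$$
For every $n\ge5$ and $h=h_0/(1-s)^{n-5}$ (so $d=n-5$) no $R'$ as in the Question exists.

In both cases the obstruction lies in the coefficient of $t^2$. Nothing is claimed about codimension $n-d\in\{3,4\}$ or about positive characteristic.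

## 3. The coefficient of $t^2$ counts generators of the ideal

For $R=Q/I$ let $\gamma_j(R)=\dim_k(I/\mathfrak mI)_j$ be the number of minimal generators of $I$ of degree $j$. Since $(\mathfrak mI)_j=Q_1I_{j-1}$,
$$\gamma_j(R)=\dim Q_j/(Q_1I_{j-1})-h_j,\qquad h_j=\dim R_j. \tag{1}$$

**Lemma 3.1.** If $I\subseteq\mathfrak m^2$, then $\beta^R_{2j}(k)=\gamma_j(R)$ for $j\ge3$.

*Proof.* As $I\subseteq\mathfrak m^2$, the minimal resolution of $k$ starts with $R(-1)^n\to R$. The second syzygy module is therefore $Z_1$, the module of $1$-cycles of the Koszul complex $K(x_1,\dots,x_n;R)$, and $\beta^R_{2j}(k)=\dim(Z_1/\mathfrak mZ_1)_j$. The homology $Z_1/B_1=H_1\cong\operatorname{Tor}^Q_1(k,R)\cong I/\mathfrak mI$ is killed by $\mathfrak m$. So $Z_1/\mathfrak mZ_1\to I/\mathfrak mI$ is well defined and onto, and its kernel is the image of $B_1$. The boundaries $B_1$ are generated by the Koszul relations, in degree $2$. Hence for $j\ge3$ we have $(B_1)_j\subseteq\mathfrak mB_1\subseteq\mathfrak mZ_1$, and the kernel vanishes in degree $j$. $\square$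

In Section 1, $\gamma_3(A)=0$ and $\gamma_3(B)=2$, in agreement with the hand computation. So to answer the Question negatively for some $h$ it suffices to find a trade-off: one ring has large $\gamma_3$, another has large $\gamma_4$, and no ring with this $h$ has both.

## 4. Gorenstein rings from one form

From now on $\operatorname{char}k=0$. Let $S$ be the polynomial ring in $n$ dual variables, on which $Q$ acts by partial differentiation, written $\theta\circ f$. The pairings $Q_j\times S_j\to k$ are perfect, and $\perp$ always refers to them. Macaulay's theorem says that the artinian graded Gorenstein quotients of $Q$ of socle degree $e$ are the rings $Q/I$ with $I=\operatorname{Ann}(F)$, $0\ne F\in S_e$. For example, the rings $A,B$ of Section 1 are $Q/\operatorname{Ann}(F)$ for $F=xyz$ and $F=x^3+y^3+z^3$: the given generators kill $F$, and the dimensions agree.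

Put $W_j=Q_{e-j}\circ F\subseteq S_j$. A form of degree $m$ is zero iff all of $Q_m$ kills it. For $\theta\in Q_j$ this gives: $\theta\circ F=0$ iff $Q_{e-j}\theta\circ F=0$ iff $\theta\circ W_j=0$. So
$$W_j=I_j^\perp,\qquad R_i\cong W_{e-i}\ \text{ via } r\mapsto r\circ F,\qquad h_i=h_{e-i}. \tag{2}$$
(The last equality: $\dim R_i=\dim W_{e-i}=\dim Q_{e-i}-\dim I_{e-i}$.) If $r\in R_i$ and $rR_{e-i}=0$, then $Q_{e-i}\circ(r\circ F)=0$, so $r=0$. As $R_{e-i}=R_jR_{e-i-j}$, we obtain
$$\text{if } r\in R_i,\ rR_j=0 \text{ and } i+j\le e,\text{ then } r=0. \tag{3}$$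
Also $I\subseteq\mathfrak m^2$ iff $h_1=n$. Finally, since $(\eta\theta)\circ G=\theta\circ(\eta\circ G)$,
$$(Q_1I_j)^\perp=\{G\in S_{j+1}: Q_1\circ G\subseteq W_j\}. \tag{4}$$
With (1), this computes $\gamma_{j+1}(R)$ on the dual side.

**Forms in few variables.** For a subspace $N\subseteq S_1$ let $N^\perp\subseteq Q_1$ be its annihilator. Choose coordinates such that $N$ is spanned by the first variables; then $N^\perp$ is spanned by the partial derivatives in the others. So a form is killed by $N^\perp$ iff it lies in $k[N]\subseteq S$. Moreover $Q$ acts on $k[N]$ through $Q/(N^\perp)\cong\operatorname{Sym}(N^*)$, and $(k[N]_j)^\perp=(N^\perp)_j$. If $G\in S_j$ and $\dim Q_1\circ G=r$, the kernel of $\eta\mapsto\eta\circ G$ on $Q_1$ has codimension $r$, so $G\in k[N]$ for some $N$ with $\dim N=r$. If $j\ge1$ and $Q_1\circ G=0$, then $G=0$.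

**Powers of linear forms.** For $\theta\in Q_i$ and the linear form $L_a$ with coefficient vector $a$,
$$\theta\circ L_a^e=\tfrac{e!}{(e-i)!}\,\theta(a)\,L_a^{e-i}\qquad(i\le e). \tag{5}$$
Let $\Gamma$ be a finite set of vectors. By (5) with $i=e=j$, a relation $\sum c_aL_a^j=0$ means $\sum c_a\theta(a)=0$ for all $\theta\in Q_j$. So the powers $L_a^j$, $a\in\Gamma$, are independent iff evaluation $Q_j\to k^\Gamma$ is onto, and the dimension of their span is the rank of this evaluation. For any set of vectors $a$, the span of the $L_a^j$ is the orthogonal of the space of degree-$j$ forms vanishing at these $a$. In particular $k[N]_j$ is spanned by the powers $\lambda^j$, $\lambda\in N$.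

## 5. Two rings with Hilbert function $(1,7,16,16,7,1)$

**The ring $R_M$.** For $m\ge1$ put
$$H_m(u)=\sum_i(2u_i)^5+\sum_{i<j}(u_i+u_j)^5,\qquad \Gamma_m=\{2\mathbf e_i\}\cup\{\mathbf e_i+\mathbf e_j:i<j\}\subseteq k^m,$$
so $H_m=\sum_{a\in\Gamma_m}L_a^5$. Let $U_i$ be the coordinate functions and $\sigma=\sum U_i$. The quadric $U_iU_j$ $(i<j)$ is $1$ at $\mathbf e_i+\mathbf e_j$ and $0$ at all other points of $\Gamma_m$. The quadric $U_i\bigl(U_i-\sum_{j\ne i}U_j\bigr)$ is $4$ at $2\mathbf e_i$ and $0$ at all other points, since at $\mathbf e_i+\mathbf e_j$ its second factor is $1-1$. So evaluation of quadrics on $\Gamma_m$ is onto. There are $\binom{m+1}2$ points and $\binom{m+1}2$ quadrics, so it is bijective. As $\sigma$ takes the value $2$ at every point, multiplication by powers of $\sigma$ shows that evaluation is injective in degrees $\le2$ and onto in degrees $\ge2$.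

By (5), for $\theta$ of degree $i\le3$, $\theta\circ H_m$ is a nonzero constant times $\sum_a\theta(a)L_a^{5-i}$. The $L_a^{5-i}$ are independent because $5-i\ge2$. So the $i$th value of the Hilbert function of $\operatorname{Ann}(H_m)$ is the rank of evaluation in degree $i$, for $i\le3$. With the symmetry (2),
$$H_4:(1,4,10,10,4,1),\qquad H_3:(1,3,6,6,3,1).$$
Let $F_M=H_4(u)+H_3(v)$ in disjoint sets of variables and $R_M=Q/\operatorname{Ann}(F_M)$, $n=7$. Mixed operators kill $F_M$. For $1\le i\le4$ the derivatives of $H_4(u)$ and $H_3(v)$ of order $i$ have positive degree in disjoint variables, so the Hilbert functions add: $h=(1,7,16,16,7,1)$.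

*$\gamma_3(R_M)=14$.* We have $\dim I_2=28-16=12$, and the $12$ products $\partial_{u_i}\partial_{v_j}$ lie in $I_2$, so they form a basis. Hence $(Q/(I_2))_3$ consists of the cubics in the $\partial_u$ and the cubics in the $\partial_v$, of dimension $20+10=30$, and by (1) $\gamma_3(R_M)=30-16=14$.

*$\gamma_4(R_M)=9$.* We use (4) with $j=3$. Since evaluation of quadrics is bijective, $W_3=Q_2\circ F_M$ is the span of all $L_a(u)^3$, $a\in\Gamma_4$, and $L_a(v)^3$, $a\in\Gamma_3$. Let $Q_1\circ G\subseteq W_3$. Then $\partial_{v_j}\partial_{u_i}G$ lies in $k[v]$, because $\partial_{u_i}G\in k[u]\oplus k[v]$, and for the same reason it lies in $k[u]$. Having degree $2$, it is zero. So $G=G_u(u)+G_v(v)$, and the conditions on $G_u$ and $G_v$ separate. Let $J_3$ be the space of cubics in $U_1,\dots,U_4$ vanishing on $\Gamma_4$, and let $T_j$ be the space of degree-$j$ forms in the $U_i$. The admissible $G_u$ form a space of dimension $\dim T_4/T_1J_3$. Evaluation is bijective on $\sigma T_2$, so $T_3=J_3\oplus\sigma T_2$. Then $T_4=T_1J_3+\sigma T_3=T_1J_3+\sigma^2T_2$,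 so $\dim T_4/T_1J_3\le10$, and it is at least the rank $10$ of evaluation. So it is $10$. In the same way the $G_v$ contribute $6$. Thus $\dim Q_4/Q_1I_3=16$ and $\gamma_4(R_M)=16-7=9$.

**The ring $R_E$.** Use dual variables $x_1,\dots,x_4,y_1,y_2,y_3$ and let $R_E=Q/\operatorname{Ann}(F_E)$, $F_E=\sum_{i=1}^4x_if_i$, with
$$f_1=y_1^3y_2,\quad f_2=2y_2^3y_3+y_1^2y_2^2,\quad f_3=2y_1y_3^3+y_2^2y_3^2,\quad f_4=y_1^2y_2y_3.$$
The first partials of the $f_i$ span $k[y]_3$:

- $f_1$ gives $y_1^3$ and $y_1^2y_2$;
- $f_2$ gives $y_2^3$, $y_1y_2^2$ and $6y_2^2y_3+2y_1^2y_2$, hence $y_2^2y_3$;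
- $f_3$ gives $y_3^3$, $y_2y_3^2$ and $6y_1y_3^2+2y_2^2y_3$, hence $y_1y_3^2$;
- $f_4$ gives $y_1y_2y_3$ and $y_1^2y_3$.

Therefore a homogeneous operator in the $\partial_y$ of degree $\le3$ that kills all $f_i$ kills $k[y]_3$, and so
$$\theta\in k[\partial_y],\ \deg\theta\le3,\ \theta\circ f_i=0\ \text{for all } i\quad\Longrightarrow\quad\theta=0. \tag{6}$$
The $f_i$ are independent, as they involve disjoint sets of monomials. Now $Q_1\circ F_E$ is spanned by the four $f_i$ and the three forms $\sum_ix_i\,\partial_{y_j}f_i$, independent by (6): dimension $7$. Next,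
$$Q_2\circ F_E=k[y]_3\oplus\Bigl\{\sum_ix_i(\theta\circ f_i):\theta\ \text{a quadric in the } \partial_y\Bigr\},$$
of dimension $10+6=16$ by (6). By symmetry $h=(1,7,16,16,7,1)$ again.

Write $\xi_i=\partial_{x_i}$, $\eta_j=\partial_{y_j}$.

*$\gamma_3(R_E)=12$.* The space $I_2$ has dimension $12$. It contains the ten products $\xi_i\xi_j$, then $p_1=\xi_1\eta_3$ (no $y_3$ in $f_1$), and $p_2=\xi_1\eta_1-3\xi_4\eta_3$ (as $\partial_{y_1}f_1=3y_1^2y_2=3\,\partial_{y_3}f_4$). So these form a basis. Modulo the ten $\xi_i\xi_j$ the cubics have dimension $10+4\cdot6=34$, and the rest of $Q_1I_2$ is spanned by the six products $\eta_jp_1,\eta_jp_2$. If $ap_1+cp_2=0$ with $a,c\in\langle\eta_1,\eta_2,\eta_3\rangle$, the coefficient of $\xi_4$ gives $c=0$, and then $a=0$. So $\dim(Q/(I_2))_3=34-6=28$ and $\gamma_3(R_E)=28-16=12$.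

*$\gamma_4(R_E)=11$.* We count the $G\in S_4$ with $Q_1\circ G\subseteq W_3=Q_2\circ F_E$. Everything is graded by degree in $x$, and $W_3$ lives in $x$-degrees $0$ and $1$, so we may take $G$ homogeneous in $x$.

- $x$-degree $0$: every $G\in k[y]_4$ qualifies, giving dimension $15$.
- $x$-degree $1$: let $G=\sum x_ig_i$. The condition is $\eta_j\circ G=\sum_ix_i(\theta_j\circ f_i)$ with quadrics $\theta_j$ in the $\eta$'s. Then $\eta_k\theta_j-\eta_j\theta_k$ kills all $f_i$, so by (6) $\eta_k\theta_j=\eta_j\theta_k$. Hence $\theta_j=\eta_j\varphi$ with one linear $\varphi$, and $\eta_j\circ(g_i-\varphi\circ f_i)=0$ for all $j$ gives $g_i=\varphi\circ f_i$. So $G=\varphi\circ F_E$; all these qualify, and they form a space of dimension $3$ by (6).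
- $x$-degree $2$: the $y$-derivatives of $G$ have $x$-degree $2$, so they vanish. As $G$ has $y$-degree $2$, $G=0$.
- $x$-degree $\ge3$: all first derivatives have $x$-degree $\ge2$ and vanish, so $G=0$.

So $\dim Q_4/Q_1I_3=18$ and $\gamma_4(R_E)=18-7=11$.

The two rings compare as
$$(\gamma_3,\gamma_4)(R_M)=(14,9),\qquad(\gamma_3,\gamma_4)(R_E)=(12,11).$$
Neither Poincaré series dominates the other. The sensible first idea is to stop here, but this does not answer the Question: a third ring with $\gamma_3\ge14$ and $\gamma_4\ge11$ might dominate both. We have to control every ring with $\gamma_4\ge11$, and for that we must see what makes $\gamma_4(R_E)$ large.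

## 6. A linear space with square zero forces a trade-off

In $R_E$ the space $X=\langle\xi_1,\dots,\xi_4\rangle$ satisfies $X^2=0$, and $W_3$ contains all cubics in $y_1,y_2,y_3$. The next lemma shows that such an $X$ always makes $\gamma_{p+2}$ large. We state it for socle degree $2p+1$; the ring $R_E$ is the case $p=2$.

**Lemma 6.1.** Let $\operatorname{char}k=0$, $p\ge2$, $n\ge5$. Let $R=Q/I$ be artinian graded Gorenstein with $I\subseteq\mathfrak m^2$, socle degree $2p+1$ and $h_p=h_{p+1}=(p+2)^2$. Let $X\subseteq Q_1$ be a subspace of dimension $n-3$ and $Y=X^\perp\subseteq S_1$, so $\dim Y=3$.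

(a) If $k[Y]_{p+1}\subseteq W_{p+1}$, then $I_j\subseteq(X)$ for $j\le p+1$.

(b) If $xx'\in I$ for all $x,x'\in X$, then $k[Y]_{p+1}\subseteq W_{p+1}$ and $\dim Q_{p+2}/(Q_1I_{p+1})\ge(p+2)^2+2$.

*Proof.* (a) Taking orthogonals, $I_{p+1}=W_{p+1}^\perp\subseteq(k[Y]_{p+1})^\perp=(X)_{p+1}$. If $j\le p+1$ then $Q_{p+1-j}I_j\subseteq I_{p+1}\subseteq(X)$. Since $(X)$ is prime and does not contain $Q_{p+1-j}$, we get $I_j\subseteq(X)$.

(b) Put $C=X\circ F\subseteq S_{2p}$. Since $X\circ C=X^2\circ F=0$, we have $C\subseteq k[Y]_{2p}$. Under $R_p\cong W_{p+1}$ the subspace $XR_{p-1}$ corresponds to $Q_{p-1}\circ C\subseteq k[Y]_{p+1}$, so $\dim XR_{p-1}\le\binom{p+3}2$. The ring $R/XR$ is a quotient of a polynomial ring in $3$ variables, so $\dim(R/XR)_p\le\binom{p+2}2$. The left-hand sides add up to $h_p=(p+2)^2$, and so do the right-hand sides: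
$$\tbinom{p+3}2+\tbinom{p+2}2=\tfrac{(p+2)(2p+4)}2=(p+2)^2.$$
So both are equalities, and in particular $Q_{p-1}\circ C=k[Y]_{p+1}$, which therefore lies in $W_{p+1}$.

Choose a complement $Y'$ of $X$ in $Q_1$; it has dimension $3$ and maps isomorphically to $Q_1/X=Y^*$. By (4), $\dim Q_{p+2}/(Q_1I_{p+1})$ is the dimension of $\{G\in S_{p+2}:Q_1\circ G\subseteq W_{p+1}\}$. This space contains $k[Y]_{p+2}$. It also contains $\operatorname{Sym}^{p-1}(Y')\circ F\subseteq W_{p+2}$. Suppose $\theta\in\operatorname{Sym}^{p-1}Y'$ and $\theta\circ F\in k[Y]$. Then $\theta\circ C=X\circ(\theta\circ F)=0$, so $\theta$ kills $Q_{p-1}\circ C=k[Y]_{p+1}$. Since $\theta$ is a polynomial of degree $p-1\le p+1$ in the derivatives of $k[Y]$, $\theta=0$. So $\theta\mapsto\theta\circ F$ is injective on $\operatorname{Sym}^{p-1}Y'$ with image meeting $k[Y]_{p+2}$ in $0$, and the dimension is at least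
$$\tbinom{p+4}2+\tbinom{p+1}2=\tfrac{2p^2+8p+12}2=(p+2)^2+2.\qquad\square$$

The same $X$ keeps $\gamma_3$ small.

**Lemma 6.2.** Let $\operatorname{char}k=0$, $n=7$, and let $R=Q/I$ be graded Gorenstein with $h=(1,7,16,16,7,1)$. If there is $X\subseteq Q_1$ with $\dim X=4$ and $\operatorname{Sym}^2X\subseteq I_2\subseteq(X)$, then $\gamma_3(R)\le13$.

*Proof.* Let $Y'$ be a complement of $X$ in $Q_1$, $\dim Y'=3$. Since $\dim I_2=12$, $\dim\operatorname{Sym}^2X=10$ and $(X)_2=\operatorname{Sym}^2X\oplus(X\otimes Y')$, we can write $I_2=\operatorname{Sym}^2X\oplus\langle p_1,p_2\rangle$ with independent $p_1,p_2\in X\otimes Y'$. We have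
$$(Q/(X)^2)_3=\operatorname{Sym}^3Y'\oplus\bigl(X\otimes\operatorname{Sym}^2Y'\bigr),\qquad\dim=10+24=34,$$
and in it $Q_1p_1+Q_1p_2$ has image $Y'p_1+Y'p_2$, because $Xp_i\subseteq(X)^2$.

We claim $\dim(Y'p_1+Y'p_2)\ge5$. This says that the relations $ap_1+cp_2=0$ with $a,c\in Y'$ form a space of dimension at most $1$. Let $(a,c)\ne(0,0)$ be a relation. If one of $a,c$ were $0$, one of the $p_i$ would be $0$; so both are nonzero. They are not proportional, since $p_1,p_2$ are independent. By unique factorization $p_1=cx$ and $p_2=-ax$ for some linear form $x\ne0$. For any relation $(a',c')$ we get $(a'c-c'a)x=0$, so $a'c=c'a$, and since $a,c$ are non-proportional linear forms, $(a',c')$ is a scalar multiple of $(a,c)$.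

So $\dim(Q/(I_2))_3\le34-5=29$, and $\gamma_3=\dim(Q/(I_2))_3-h_3\le29-16=13$. $\square$

Everything now depends on the converse of Lemma 6.1(b): does a large $\gamma_{p+2}$ force such an $X$ to exist?

## 7. The structure theorem and the growth bounds it needs

**Theorem 7.1.** Let $k$ be algebraically closed of characteristic $0$, $p\ge2$, $n\ge5$. Let $R=Q/I$ be artinian graded Gorenstein with $I\subseteq\mathfrak m^2$, socle degree $e=2p+1$ and $h_p=h_{p+1}=(p+2)^2$. Let $b=\dim Q_{p+2}/(Q_1I_{p+1})$, so $\gamma_{p+2}(R)=b-h_{p+2}$. The following are equivalent.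

1. $b\ge(p+2)^2+2$.
2. There is a subspace $X\subseteq Q_1$ of dimension $n-3$ with $xx'\in I$ for all $x,x'\in X$.

If they hold, $X$ in (2) can be chosen with $I_j\subseteq(X)$ for $j\le p+1$. The implication (2)⇒(1) holds over every field of characteristic $0$.

The implication (2)⇒(1) is Lemma 6.1(b), and Lemma 6.1 also gives $I_j\subseteq(X)$. Sections 8–10 prove (1)⇒(2). We first recall three theorems.

**Definition (Macaulay representation).** For integers $a\ge1$, $r\ge1$ there is a unique expression $a=\sum_i\binom{k_i}i$, with $i$ running over $r,r-1,\dots$ down to some index $\ge1$, and $k_r>k_{r-1}>\cdots$, $k_i\ge i$. Put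
$$a^{\langle r\rangle}=\sum\tbinom{k_i+1}{i+1},\qquad a_{\langle r\rangle}=\sum\tbinom{k_i-1}i,\qquad 0^{\langle r\rangle}=0_{\langle r\rangle}=0.$$

For example $16=\binom53+\binom42$, so $16^{\langle3\rangle}=\binom64+\binom53=25$ and $16_{\langle3\rangle}=\binom43+\binom32=7$. Further $7_{\langle3\rangle}=\binom33+\binom22=2$, while $6=\binom43+\binom22+\binom11$ gives $6_{\langle3\rangle}=1$.

Let $H$ be the Hilbert function of a standard graded algebra $D$ over an infinite field. The following can be found in Bruns–Herzog, *Cohen–Macaulay Rings*, §§4.2–4.3, and in M. Green, *Restrictions of linear series to hyperplanes, and some results of Macaulay and Gotzmann*.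

- Macaulay: $H(r+1)\le H(r)^{\langle r\rangle}$.
- Green: $\dim(D/\ell D)_r\le H(r)_{\langle r\rangle}$ for a general linear form $\ell$.
- Gotzmann: if the defining ideal is generated in degrees $\le r$ and $H(r+1)=H(r)^{\langle r\rangle}$, then $H(r+2)=H(r+1)^{\langle r+1\rangle}$.

**Lemma 7.2.** The function $a\mapsto a_{\langle r\rangle}$ is nondecreasing.

*Proof.* The order of integers is the lexicographic order of the sequences $(k_r,k_{r-1},\dots)$, where a proper initial segment counts as smaller. Let $a>a'$ with first difference at index $i$, so $k_i$ exists. If $k_i'$ does not exist, $a'_{\langle r\rangle}$ is part of the sum $a_{\langle r\rangle}$. If $k_i'$ exists, then $k_i>k_i'$. As $k_j'\le k_i'-(i-j)$, the tail satisfies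
$$\sum_{j\le i}\tbinom{k_j'-1}j\le\tbinom{k_i'-1}i+\tbinom{k_i'-2}{i-1}+\dots+\tbinom{k_i'-i}1=\tbinom{k_i'}i-1<\tbinom{k_i-1}i.$$
The equality is the summation $\sum_{j=0}^i\binom{m-1+j}j=\binom{m+i}i$ with $m=k_i'-i\ge0$, where the $j=0$ term is $1$. $\square$

**Where the direct use of these theorems stops.** The algebra $Q/(I_{p+1})$ has dimension $(p+2)^2=\binom{p+3}{p+1}+\binom{p+2}p$ in degree $p+1$ and dimension $b$ in degree $p+2$. One would like to apply Gotzmann's theorem and read off the geometry of the zero set of $I_{p+1}$. But Gotzmann needs $b=\binom{p+4}{p+2}+\binom{p+3}{p+1}=(p+3)^2$, while we are given only $b\ge(p+2)^2+2$. For $p=2$ it needs $25$ and we have $18$; the ring $R_E$ has exactly $b=18$, so the threshold cannot be raised. In degree $p+1$ of the full ring the growth is far from extremal.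

**What gets past this point.** Cut with two general hyperplanes. Green's theorem leaves at most a $2$-dimensional space in degree $p+1$, where Macaulay's bound says "no growth". The two units by which $b$ exceeds $(p+2)^2$ are just enough to show that the dimension does not drop from degree $p+1$ to $p+2$. On the dual side this produces a pure power $\lambda^{p+1}$ in $W_{p+1}$ on each general codimension-$2$ section. Letting the hyperplanes move, these $\lambda$ sweep out a surface of degree at most $2$ in $\mathbb P(S_1)$. It must contain a plane $\mathbb P(Y)$, and $X=Y^\perp$ is the space we want. In $R_E$ this is the plane of $y_1,y_2,y_3$.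

In Sections 8–10 the hypotheses of Theorem 7.1 and (1) are in force, and $R=Q/\operatorname{Ann}(F)$.

## 8. Two general hyperplanes: no drop from degree $p+1$ to degree $p+2$

**Step 1. Set-up.** *The purpose is to name the dimensions that appear after one and two hyperplane cuts.* For $\ell_1,\ell_2\in Q_1$ put $K=\{v\in R_p:\ell_1v=0\}$ and
$$E=K\circ F=\{w\in W_{p+1}:\ell_1\circ w=0\},\qquad\kappa=\dim E=\dim K,\qquad\delta=\dim(Q_1\circ E)=\dim KR_1.$$
Here we used $R_p\cong W_{p+1}$ and $R_{p+1}\cong W_p$. The forms $w\in S_{p+1}$ with $\ell_1\circ w=0$ are $(\ell_1Q_p)^\perp$, so $E=(I_{p+1})^\perp\cap(\ell_1Q_p)^\perp$, that is,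
$$E^\perp=I_{p+1}+\ell_1Q_p,\qquad\kappa=\dim(R/\ell_1R)_{p+1}. \tag{7}$$
Further put
$$g=\dim\frac{Q_{p+2}}{Q_1E^\perp},\qquad\nu=\dim\frac{Q_{p+1}}{E^\perp+\ell_2Q_p}=\dim(R/(\ell_1,\ell_2)R)_{p+1},\qquad\nu'=\dim\frac{Q_{p+2}}{Q_1E^\perp+\ell_2Q_{p+1}}.$$

*Genericity.* Let $\kappa_0$ be the minimal value of $\kappa$; it is attained on a nonempty open set $U_1\subseteq Q_1$. Let $U\subseteq Q_1\times Q_1$ be the set of pairs of linearly independent forms with $\ell_1\in U_1$ and $\nu\le(\kappa_0)_{\langle p+1\rangle}$. It is open, since $\nu$ is the corank of a matrix depending polynomially on $(\ell_1,\ell_2)$. It is nonempty by Green's theorem for $R/\ell_1R$, $\ell_1\in U_1$. From now on $(\ell_1,\ell_2)\in U$; no other genericity is used in this section, nor in Step 7.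

The goal of this section is $\nu'=\nu\in\{1,2\}$.

**Step 2. $g\ge\delta+2$.** *This is where hypothesis (1) enters.* Let $B=Q/(I_{p+1})$. Then $B_{p+1}=R_{p+1}$ has dimension $(p+2)^2$ and $\dim B_{p+2}=b$. By (7), $Q_1E^\perp=Q_1I_{p+1}+\ell_1Q_{p+1}$, so $\dim B_{p+2}/\ell_1B_{p+1}=g$. If $v\in K$ lifts to $\tilde v\in Q_p$, then $\ell_1\tilde v\in I_{p+1}$, so $\ell_1\eta\tilde v=0$ in $B$ for all $\eta\in Q_1$. Hence $KR_1\subseteq R_{p+1}=B_{p+1}$, of dimension $\delta$, lies in the kernel of $\ell_1:B_{p+1}\to B_{p+2}$. This map has rank at most $(p+2)^2-\delta$, so $g\ge b-(p+2)^2+\delta\ge\delta+2$.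

**Step 3. Numerical bounds.** *We bound $\kappa$, $\nu$ and $\nu'$ from above.* Since $(p+2)^2=\binom{p+3}{p+1}+\binom{p+2}p$, Green's theorem for $R$ in degree $p+1$ gives
$$\kappa=\kappa_0\le\tbinom{p+2}{p+1}+\tbinom{p+1}p=2p+3.$$
The last sum is the Macaulay representation of $2p+3$, so $(2p+3)_{\langle p+1\rangle}=\binom{p+1}{p+1}+\binom pp=2$. Moreover $2p+2=\binom{p+2}{p+1}+\binom pp+\binom{p-1}{p-1}+\dots+\binom11$, so $(2p+2)_{\langle p+1\rangle}=1$. By Lemma 7.2, $\nu\le2$, and $\nu=2$ forces $\kappa=2p+3$. (For $p=2$: $\kappa\le7$, and $\nu=2$ forces $\kappa=7$.)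

Since $\nu\le2\le p+1$, the representation of $\nu$ is a sum of $\nu$ terms $\binom ii$, so $\nu^{\langle p+1\rangle}=\nu$. Macaulay's theorem for the quotient of $Q$ by the ideal generated by $E^\perp+\ell_2Q_p$ gives $\nu'\le\nu$.

**Step 4. Multiplication by $\ell_2$.** *We need inequalities linking $\delta,\kappa,g$ with $\nu,\nu'$, and a way to transport injectivity downward.* Put
$$A_p=Q_p/(Q_1\circ E)^\perp,\qquad A_{p+1}=Q_{p+1}/E^\perp,\qquad A_{p+2}=Q_{p+2}/Q_1E^\perp,$$
of dimensions $\delta,\kappa,g$. For $\theta\in Q_p$ we have $\theta\in(Q_1\circ E)^\perp$ iff $Q_1\theta\subseteq E^\perp$. So multiplication by linear forms $A_p\to A_{p+1}\to A_{p+2}$ is well defined, and $a\in A_p$ with $Q_1a=0$ is zero. Consequently, if $\ell_2:A_{p+1}\to A_{p+2}$ is injective, so is $\ell_2:A_p\to A_{p+1}$: from $\ell_2a=0$ we get $\ell_2(\eta a)=0$, hence $\eta a=0$ for all $\eta\in Q_1$, hence $a=0$.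

The cokernels of $\ell_2$ on $A_p$ and $A_{p+1}$ have dimensions $\nu$ and $\nu'$. Comparing ranks with the dimensions of the sources,
$$\kappa-\nu\le\delta,\qquad g-\nu'\le\kappa. \tag{8}$$

**Step 5. If $\kappa=2p+3$ and $\delta=2p+1$, then $g=2p+5$.** *This excludes one borderline case below; here growth is extremal and Gotzmann applies.* As $p\ge2$, the representation in degree $p$ is $2p+1=\binom{p+1}p+\binom p{p-1}$, and $(2p+1)^{\langle p\rangle}=\binom{p+2}{p+1}+\binom{p+1}p=2p+3$. Let $J$ be the ideal generated by $(Q_1\circ E)^\perp\subseteq Q_p$. Then $\dim(Q/J)_p=\delta=2p+1$. Since $J_{p+1}=Q_1(Q_1\circ E)^\perp\subseteq E^\perp$, also $\dim(Q/J)_{p+1}\ge\kappa=2p+3$. Macaulay gives the opposite inequality, so equality holds and $J_{p+1}=E^\perp$. Then $J_{p+2}=Q_1E^\perp$, and Gotzmann gives $g=(2p+3)^{\langle p+1\rangle}=\binom{p+3}{p+2}+\binom{p+2}{p+1}=2p+5$.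

**Step 6. $\nu'=\nu\in\{1,2\}$.** *We run through the other possibilities with $\nu'\le\nu\le2$.*

- $\nu=0$. Then $\nu'=0$, and (8) gives $g\le\kappa\le\delta$, contradicting Step 2.
- $\nu=1$, $\nu'=0$. Then $g\le\kappa\le\delta+1$, contradicting Step 2.
- $\nu=2$, $\nu'\le1$. Then $\kappa=2p+3$, and (8) gives $\delta\ge2p+1$ and $g\le2p+3+\nu'\le2p+4$. By Step 5, $\delta\ne2p+1$, so $\delta\ge2p+2$ and $g\ge\delta+2\ge2p+4$. Hence $g=2p+4$, $\nu'=1$, $\delta=2p+2$. Now $\ell_2$ has rank $g-\nu'=2p+3=\kappa$ on $A_{p+1}$, so it is injective there, hence injective on $A_p$ by Step 4. Its rank on $A_p$ is then $\kappa-\nu=\delta=2p+2$, so $\nu=1$, a contradiction.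

## 9. Pure powers and the plane they sweep out

**Step 7. One or two pure powers on each section.** *We turn $\nu'=\nu$ into linear forms $\lambda$ with $\lambda^{p+1}\in W_{p+1}$.* Let $L=\{\lambda\in S_1:\ell_1\circ\lambda=\ell_2\circ\lambda=0\}$, of dimension $n-2$. By duality $\nu=\dim E_2$ with
$$E_2=(I_{p+1}+\ell_1Q_p+\ell_2Q_p)^\perp=W_{p+1}\cap k[L]_{p+1},$$
and $\nu'=\dim\mathcal G$ with
$$\mathcal G=\{G\in S_{p+2}:\ell_2\circ G=0,\ Q_1\circ G\subseteq E\}=\{G\in k[L]_{p+2}:Q_1\circ G\subseteq E_2\}.$$
For the second equality: if $Q_1\circ G\subseteq E$, then $Q_1\circ(\ell_1\circ G)=\ell_1\circ(Q_1\circ G)=0$, so $\ell_1\circ G=0$. With $\ell_2\circ G=0$ this gives $G\in k[L]$, and $Q_1\circ G\subseteq W_{p+1}\cap k[L]=E_2$. The other inclusion holds because $E_2\subseteq E$.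

*Claim: up to scalars, $E_2$ contains at least one and at most two pure powers $\lambda^{p+1}$, $\lambda\ne0$.*

*At most two.* We have $\dim E_2\le2$. The $(p+1)$st powers of three pairwise non-proportional linear forms are independent: for each of the three points there is a product of $p+1\ge2$ linear forms that vanishes at the other two points but not at it, so evaluation is onto.

*At least one, if $\nu=\nu'=1$.* Take $0\ne G\in\mathcal G$. Then $0\ne Q_1\circ G\subseteq E_2$ has dimension $1$, so $G\in k[N]$ with $\dim N=1$, that is, $G=c\lambda^{p+2}$, and $\lambda^{p+1}\in E_2$.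

*At least one, if $\nu=\nu'=2$.* If $\dim Q_1\circ G=1$ for some $0\ne G\in\mathcal G$, conclude as before. Otherwise $Q_1\circ G=E_2$ for all $0\ne G\in\mathcal G$. For such $G$ and $\eta\in Q_1$, we have $\eta\circ G=0$ iff $Q_1\circ(\eta\circ G)=0$ iff $\eta\circ E_2=0$. So $\{\eta:\eta\circ G=0\}$ is a subspace of codimension $2$ that does not depend on $G$. Let $\Lambda\subseteq S_1$ be its orthogonal; $\dim\Lambda=2$ and $\mathcal G\subseteq k[\Lambda]$. Let $\partial_\sigma,\partial_\tau$ be a basis of $\Lambda^*=Q_1/\Lambda^\perp$. They act as maps $\mathcal G\to E_2$ between $2$-dimensional spaces. As $k$ is algebraically closed, the binary quadratic form $\det(\alpha\partial_\sigma+\beta\partial_\tau)$ has a zero $(\alpha,\beta)\ne(0,0)$. So some $G\ne0$ in $\mathcal G$ is killed by $\Lambda^\perp$ and by one more independent element of $Q_1$. Then $\dim Q_1\circ G\le1$, a contradiction.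

**Step 8. A surface of degree at most two.** *We let the hyperplanes move.* Let $\mathcal V=\{[\lambda]\in\mathbb P(S_1):\lambda^{p+1}\in W_{p+1}\}$. Since $W_{p+1}=I_{p+1}^\perp$, formula (5) shows that $\mathcal V$ is the zero set of $I_{p+1}$, so it is closed. By Step 7, $\mathcal V\cap\mathbb P(L)$ consists of one or two points for all $L$ coming from the nonempty open set $U$, that is, for a general linear subspace of codimension $2$. So $\dim\mathcal V=2$: smaller dimension would make a general section empty, larger dimension would make it infinite. A general section meets the two-dimensional components (with reduced structure) in as many points as their total degree, so that total degree is $1$ or $2$. Hence $\mathcal V$ contains a plane or an irreducible surface $\Sigma$ of degree $2$.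

**Step 9. The quadric is impossible.** *Here $n\ge5$ and the Gorenstein property are used.* Suppose $\mathcal V\supseteq\Sigma$ irreducible of degree $2$. A nondegenerate irreducible variety has degree at least its codimension plus one, so $\Sigma$ spans some $\mathbb P(N)$ in which it has codimension $1$ (codimension $0$ would mean a plane, of degree $1$). Thus $\dim N=4$ and $\Sigma=\{q=0\}$ with $q\in\operatorname{Sym}^2N^*$ irreducible. The forms of degree $p+1$ on $N$ vanishing on $\Sigma$ are the multiples of $q$, so the powers $\lambda^{p+1}$, $[\lambda]\in\Sigma$, span a subspace of $W_{p+1}\cap k[N]$ of dimension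
$$\tbinom{p+4}3-\tbinom{p+2}3=\tbinom{p+3}2+\tbinom{p+2}2=(p+2)^2=\dim W_{p+1}.$$
Hence $W_{p+1}\subseteq k[N]$. As $n\ge5$, there is $0\ne\xi\in N^\perp\subseteq Q_1$. Then $(\xi R_p)\circ F=\xi\circ W_{p+1}=0$, so $\xi R_p=0$, and (3) gives $\xi=0$ in $R_1=Q_1$, a contradiction.

So $\mathcal V$ contains a plane: there is $Y\subseteq S_1$ with $\dim Y=3$ and $\lambda^{p+1}\in W_{p+1}$ for all $\lambda\in Y$. As these powers span $k[Y]_{p+1}$,
$$k[Y]_{p+1}\subseteq W_{p+1}. \tag{9}$$

## 10. The annihilator of the plane has square zero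

**Step 10. Dimensions modulo $X$.** *We compare $XR_{p-1}$ with the part of $R_p$ killed by $X$.* Let $X=Y^\perp\subseteq Q_1$, $\dim X=n-3$. By (9) and Lemma 6.1(a), $I_j\subseteq(X)$ for $j\le p+1$. So $(R/XR)_j=\operatorname{Sym}^j(Y^*)$ for $j\le p+1$, where $Y^*=Q_1/X$, and
$$\dim XR_{p-1}=(p+2)^2-\tbinom{p+2}2=\tbinom{p+3}2.$$
Let $\Theta=\{\theta\in R_p:X\theta=0\}$. Then $\Theta\circ F=\{w\in W_{p+1}:X\circ w=0\}=W_{p+1}\cap k[Y]_{p+1}=k[Y]_{p+1}$, so $\dim\Theta=\binom{p+3}2$ as well. It remains to show that the two spaces coincide.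

**Step 11. $\Theta=XR_{p-1}$.** Let $P$ be the image of $\Theta$ in $R_p/XR_{p-1}=\operatorname{Sym}^pY^*$ and $s=\dim P$. Let $\Theta_1=\Theta\cap XR_{p-1}$, so $\dim\Theta_1=\binom{p+3}2-s$. For $\theta\in\Theta$ and $\theta_1\in\Theta_1$ we have $\theta\theta_1\in\theta XR_{p-1}=0$, so $\theta\circ(\theta_1\circ F)=0$. As $\theta_1\circ F\in k[Y]_{p+1}$, the operator $\theta$ acts on it through its class in $\operatorname{Sym}^pY^*$. Hence $\Theta_1\circ F$ is killed by $P$, so it is orthogonal to $Y^*P\subseteq\operatorname{Sym}^{p+1}Y^*$. Counting dimensions in $k[Y]_{p+1}$, $\binom{p+3}2-s\le\binom{p+3}2-\dim(Y^*P)$, that is, $\dim(Y^*P)\le s$.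

Suppose $P\ne0$. Take independent $a,c\in Y^*$. Since $\dim aP=\dim cP=s$, we get $aP=Y^*P=cP$. So $a^{-1}c$ is an automorphism of $P$; it has an eigenvector $q\ne0$, with $cq=\mu aq$, and $c=\mu a$, a contradiction. Hence $P=0$, so $\Theta\subseteq XR_{p-1}$, and the equal dimensions give $\Theta=XR_{p-1}$.

**Step 12. Conclusion.** By Step 11, $X\cdot XR_{p-1}=0$. For $x,x'\in X$ the element $xx'\in R_2$ satisfies $xx'R_{p-1}=0$, and $2+(p-1)\le2p+1$. By (3), $xx'=0$, that is, $xx'\in I$. This is (2), with $I_j\subseteq(X)$ for $j\le p+1$. The proof of Theorem 7.1 is complete. $\blacksquare$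

## 11. Seven variables: large $\gamma_4$ excludes large $\gamma_3$

**Proposition 11.1.** Let $\operatorname{char}k=0$, $n=7$. If $R$ is a graded Gorenstein quotient of $Q$ with $h=1+7s+16s^2+16s^3+7s^4+s^5$ and $\gamma_4(R)\ge11$, then $\gamma_3(R)\le13$.

*Proof.* Extending $k$ to $\bar k$ preserves the Gorenstein property, $h$ and the $\gamma_j$, so let $k=\bar k$. Apply Theorem 7.1 with $p=2$, $e=5$, $h_2=h_3=16$: here $b=\gamma_4+h_4=\gamma_4+7\ge18=16+2$. We get $X\subseteq Q_1$ with $\dim X=4$ and $\operatorname{Sym}^2X\subseteq I_2\subseteq(X)$. Lemma 6.2 gives $\gamma_3\le13$. $\square$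

*Proof of Theorem 2.1.* Suppose $R'$ exists. The rings $R_M$ and $R_E$ of Section 5 are graded Gorenstein quotients of $Q$ over $k$ with Hilbert series $h$. By Lemma 3.1, comparing the coefficients of $s^3t^2$ with $R_M$ and of $s^4t^2$ with $R_E$ gives $\gamma_3(R')\ge14$ and $\gamma_4(R')\ge11$. This contradicts Proposition 11.1. $\blacksquare$

## 12. Passing to positive dimension

**Lemma 12.1.** Let $\operatorname{char}k=0$ and $h_0(s)=\sum_{i=0}^eh_is^i$ with $h_1=c$. Suppose there are artinian Gorenstein quotients $R_1,R_2$ of $k[x_1,\dots,x_c]$ with series $h_0$ and indices $i,j\ge3$ such that over $\bar k$ no artinian Gorenstein $R$ with series $h_0$ has both $\gamma_i(R)\ge\gamma_i(R_1)$ and $\gamma_j(R)\ge\gamma_j(R_2)$. Then for all $d\ge0$ there is no $R'$ as in the Question for $n=c+d$ and $h=h_0/(1-s)^d$.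

*Proof.* The rings $R_1[z_1,\dots,z_d]$ and $R_2[z_1,\dots,z_d]$ are Gorenstein quotients of a polynomial ring in $n$ variables, with Hilbert series $h$ and the same ideal generators, hence the same $\gamma$'s, as $R_1$ and $R_2$. By Lemma 3.1, an $R'$ would satisfy $\gamma_i(R')\ge\gamma_i(R_1)$ and $\gamma_j(R')\ge\gamma_j(R_2)$. Pass to $\bar k$, which preserves all this, and divide by $d$ general linear forms. They form a regular sequence on $R'$, which is Cohen–Macaulay of dimension $d$. They are also independent in $Q_1$, hence a regular sequence on $Q$. The quotient is artinian Gorenstein with series $h_0$, a quotient of a polynomial ring in $c$ variables by an ideal without linear forms (as $h_1=c$). The numbers $\gamma_j=\dim\operatorname{Tor}^Q_1(k,R')_j$ do not change on dividing by a sequence of linear forms that is regular on both $Q$ and $R'$. So the quotient contradicts the hypothesis. $\square$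

## 13. Five variables and socle degree $11$

We prove Theorem 2.2 by applying Lemma 12.1 with $c=5$, the indices $7$ and $3$, and the series $h_0$, which has $e=11=2p+1$ for $p=5$ and $h_5=h_6=49=(p+2)^2$. Three things are needed.

**(i) Over $\bar k$, if $\gamma_7(R)\ge16$, then $\gamma_3(R)=0$.** Here $R$ is artinian Gorenstein with series $h_0$. Since $b=\gamma_7+h_7=\gamma_7+35\ge51=49+2$, Theorem 7.1 with $p=5$ and $n=5$ gives $X\subseteq Q_1$ with $\dim X=2$ and $\operatorname{Sym}^2X\subseteq I_2$. As $\dim I_2=15-12=3=\dim\operatorname{Sym}^2X$, we have $I_2=\operatorname{Sym}^2X$. With a complement $Y'$ of $X$, $(Q/(I_2))_3=\operatorname{Sym}^3Y'\oplus(X\otimes\operatorname{Sym}^2Y')$ has dimension $10+2\cdot6=22=h_3$. So $\gamma_3=0$.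

**(ii) A ring over $k$ with $\gamma_7\ge16$.** We imitate $R_E$, taking $F=x_1f_1+x_2f_2$ with the $f_i$ sums of powers at general points.

*General points.* Let $V$ be a finite-dimensional space of forms of one degree. Choosing points one after another, each outside the zero set of some form of $V$ that vanishes at the previous points as long as a nonzero such form exists, one finds $N$ points imposing $\min(N,\dim V)$ conditions on $V$. This is an open condition on the points, and $k$ is infinite. So there are sets $P_1,P_2\subseteq\mathbb P^2(k)$ of $15$ points each such that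

- no nonzero quartic vanishes on $P_1$ or on $P_2$ ($15$ conditions on a $15$-dimensional space);
- $P_1\cup P_2$ imposes independent conditions on septics ($30\le36$);
- no nonzero sextic vanishes on $P_1\cup P_2$ ($28\le30$).

Fix representing vectors and put $f_i=\sum_{a\in P_i}L_a^{10}\in k[y_1,y_2,y_3]$, $F=x_1f_1+x_2f_2$.

*First fact.* Let $1\le i\le4$ and $\theta_1\circ f_1+\theta_2\circ f_2=0$ with $\theta_1,\theta_2$ forms in $\partial_y$ of degree $i-1\le3$. Then $\theta_1=\theta_2=0$. Indeed, the powers $L_a^{11-i}$, $a\in P_1\cup P_2$, are independent: $11-i\ge7$, and evaluation on $P_1\cup P_2$ is onto in degree $7$, hence in every degree $\ge7$ (multiply by powers of a linear form that is nonzero at all the points). So (5) gives $\theta_j|_{P_j}=0$. As no nonzero quartic, hence no nonzero form of degree $\le4$, vanishes on $P_j$, $\theta_j=0$.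

*Second fact.* Evaluation of quartics on $P_j$ is bijective, so by (5) the fourth-order partials of $f_j$ span $\langle L_a^6:a\in P_j\rangle$. Together those of $f_1,f_2$ span $\langle L_a^6:a\in P_1\cup P_2\rangle=k[y]_6$, because no nonzero sextic vanishes on $P_1\cup P_2$. Hence a homogeneous operator in $\partial_y$ of degree $\le6$ that kills $f_1$ and $f_2$ kills $k[y]_6$ and is $0$.

Now $Q_i\circ F$ is the direct sum of $\{\theta_1\circ f_1+\theta_2\circ f_2:\deg\theta_j=i-1\}$ and $\{x_1(\theta\circ f_1)+x_2(\theta\circ f_2):\deg\theta=i\}$. By the two facts,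
$$h_i=2\tbinom{i+1}2+\tbinom{i+2}2=5,\,12,\,22,\,35\quad(i=1,2,3,4),\qquad h_5=28+21=49.$$
For $i=5$ the first summand is $k[y]_6$, of dimension $28$. By symmetry the Hilbert series is $h_0$. Condition (2) of Theorem 7.1 holds with $X=\langle\partial_{x_1},\partial_{x_2}\rangle$, of dimension $2=n-3$. So $b\ge51$ by Lemma 6.1(b), valid over $k$, and $\gamma_7=b-35\ge16$.

**(iii) A ring over $k$ with $\gamma_3=1$.** We use a sum of $11$th powers at points chosen so that three quadrics through them share a linear factor. Let $\mathcal O\subseteq\mathbb N^4$ be the set of exponents of the following monomials in $t_1,\dots,t_4$: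

- degree $\le1$: all ($1+4$);
- degree $2$: all except $t_1^2,t_1t_2,t_1t_3$ ($7$);
- degree $3$: $t_1t_4^2$ and the cubics in $t_2,t_3,t_4$ other than $t_2^3$ ($10$);
- degree $4$: $t_1t_4^3$ and the quartics in $t_2,t_3,t_4$ not divisible by $t_2^3$ ($13$);
- degree $5$: any $14$ of the $15$ quintics in $t_2,t_3,t_4$ not divisible by $t_2^3$.

This set is closed under taking divisors, and $|\mathcal O|=49$. Let $\Gamma=\{(1,a):a\in\mathcal O\}\subseteq k^5$.

*Rank of evaluation.* Restricting degree-$t$ forms to first coordinate $1$, evaluation on $\Gamma$ becomes evaluation of polynomials of degree $\le t$ in $t_1,\dots,t_4$ on $\mathcal O$. These polynomials have the basis $e_c=\prod_i\prod_{j<c_i}(t_i-j)$, $|c|\le t$. For $a\in\mathbb N^4$ we have $e_c(a)\ne0$ iff $a\ge c$ componentwise. If $c\notin\mathcal O$, then no $a\in\mathcal O$ has $a\ge c$, so $e_c$ vanishes on $\mathcal O$. The $e_c$ with $c\in\mathcal O$ are independent as functions on $\mathcal O$, because the matrix $(e_c(a))_{c,a\in\mathcal O}$ is triangular, with nonzero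 diagonal, for any linear order refining $\le$. So the rank in degree $t$ is $\#\{a\in\mathcal O:|a|\le t\}$, that is, $1,5,12,22,35,49,49,\dots$.

*The ring.* Let $F=\sum_{a\in\mathcal O}(u_0+\sum_ia_iu_i)^{11}$. For $i\le6$ the powers of exponent $11-i\ge5$ of these linear forms are independent, so by (5) $h_i$ is the rank of evaluation in degree $i$, and $I_i$ is the space of degree-$i$ forms vanishing on $\Gamma$. By symmetry the Hilbert series is $h_0$.

*$\gamma_3=1$.* Write $T_i=\partial_{u_i}$. The space $I_2$ has dimension $15-12=3$ and contains $T_1(T_1-T_0)$, $T_1T_2$, $T_1T_3$, since on $\mathcal O$ we have $a_1\in\{0,1\}$ and $a_1a_2=a_1a_3=0$. So $I_2=T_1V$ with $V=\langle T_1-T_0,T_2,T_3\rangle$. Modulo $V$ there remain quadrics in two variables, so $\dim Q_1I_2=\dim Q_1V=15-3=12$. Then $\dim(Q/(I_2))_3=35-12=23$ and $\gamma_3=23-22=1$.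

*Proof of Theorem 2.2.* By (i), no artinian Gorenstein ring over $\bar k$ with series $h_0$ has both $\gamma_7\ge16$ and $\gamma_3\ge1$. Let $R_1$ be the ring of (ii), with index $7$, and $R_2$ the ring of (iii), with index $3$. A ring over $\bar k$ with $\gamma_7\ge\gamma_7(R_1)$ and $\gamma_3\ge\gamma_3(R_2)$ would have $\gamma_7\ge16$ and $\gamma_3\ge1$, so there is none. Lemma 12.1 with $c=5$ and $d=n-5$ shows that for every $n\ge5$ there is no $R'$ as in the Question for $h=h_0/(1-s)^{n-5}$. $\blacksquare$
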